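# Invariants of $GL_n(\mathbb F_q)$ in a truncated polynomial ring

## 1. Five invariants in $\mathbb F_2[x,y]/(x^4,y^4)$

Let $GL_2(\mathbb F_2)$ act on $\mathbb F_2[x,y]$ by linear substitutions. Since $(x+y)^4=x^4+y^4$, the ideal $(x^4,y^4)$ is stable, so the group acts on $Q=\mathbb F_2[x,y]/(x^4,y^4)$, which has the 16 monomials $x^iy^j$, $0\le i,j\le 3$, as a basis. The group is generated by the swap $x\leftrightarrow y$ and by $\sigma:x\mapsto x+y$. We list the fixed elements degree by degree, starting from swap-invariant elements and testing $\sigma$.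

Degree 0 gives $1$. In degree 1, $\sigma(x+y)=x$, so there is nothing. In degree 2, $\sigma$ sends $a(x^2+y^2)+b\,xy$ to $ax^2+b\,xy+b\,y^2$, so we need $a=b$, and we get $x^2+xy+y^2$. In degree 3, $\sigma(x^3+y^3)=x^3+x^2y+xy^2$ and $\sigma(x^2y+xy^2)=x^2y+xy^2$, so only $x^2y+xy^2$ survives. In degree 4 we use $y^4=0$: $\sigma(x^3y+xy^3)=x^3y+x^2y^2$ and $\sigma(x^2y^2)=x^2y^2$, so only $x^2y^2$ survives. In degree 5, $\sigma(x^3y^2+x^2y^3)=x^3y^2$, so there is nothing. In degree 6, $\sigma(x^3y^3)=x^3y^3$. The fixed elements are therefore spanned by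
$$1,\qquad x^2+xy+y^2,\qquad x^2y+xy^2,\qquad x^2y^2,\qquad x^3y^3,$$
and their generating function by degree is $1+t^2+t^3+t^4+t^6$.

Two things stand out. There are $5=1+3+1$ invariants, and $\mathbb F_2^2$ has $1+3+1$ subspaces of dimensions $0,1,2$. And if we sort the invariants by their degree in $y$, we find one of degree 3 (namely $x^3y^3$), three of degree 2, none of degree 1, and one of degree 0. The degrees that occur are $4-1$, $4-2$, $4-4$. The leading coefficients of the middle three, as polynomials in $y$, are $1,x,x^2$.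

Now let $q$ be any prime power, $m,n\ge1$, $S=\mathbb F_q[x_1,\dots,x_n]$ with $\deg x_i=1$, and
$$Q=Q_m=S/\langle x_1^{q^m},\dots,x_n^{q^m}\rangle .$$
The ideal is $GL_n(\mathbb F_q)$-stable because $v\mapsto v^{q^m}$ is $\mathbb F_q$-linear on linear forms. What is the generating function of the dimensions of the graded pieces of the fixed algebra?

**Definition.** The *Hilbert series* of a graded vector space $V=\bigoplus_d V_d$ with finite-dimensional pieces is $\mathrm{Hilb}\,V=\sum_d\dim V_d\,t^d$. For $0\le k\le m$ the *$(q,t)$-binomial coefficient* of Reiner and Stanton is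
$$\left[\frac mk\right]_{q,t}=\prod_{i=0}^{k-1}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}} .$$

For example $\left[\frac21\right]_{2,t}=\frac{1-t^3}{1-t}=1+t+t^2$. At $t=1$ each quotient becomes $\frac{q^m-q^i}{q^k-q^i}$, so the value is $\left[{m\atop k}\right]_q$, the number of $k$-dimensional subspaces of $\mathbb F_q^m$. Replacing $t$ by $t^{-1}$ and pulling out powers of $t$ factor by factor gives
$$\left[\frac mk\right]_{q,t^{-1}}=t^{-k(q^m-q^k)}\left[\frac mk\right]_{q,t}.\tag{1}$$

The result of this talk is the statement that appears as Conjecture 6.4 in the list "Some Problems".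

**Theorem 1.** For every prime power $q$ and all $m,n\ge1$,
$$\mathrm{Hilb}\,Q^{GL_n(\mathbb F_q)}=\sum_{k=0}^{\min(m,n)}t^{(n-k)(q^m-q^k)}\left[\frac mk\right]_{q,t}.$$

For $q=m=n=2$ the terms are $t^{6}$, $t^2(1+t+t^2)$ and $1$, as we found. For $n=1$ the group is $\mathbb F_q^\times$ and the invariants are spanned by the $x^e$ with $(q-1)\mid e$, $0\le e\le q^m-1$. The formula reads $t^{q^m-1}+\frac{1-t^{q^m-1}}{1-t^{q-1}}$, which is the same thing.

**Notation.** Fix $q=p^f$ and $m\ge1$. For $n\ge0$ put $S_n=\mathbb F_q[x_1,\dots,x_n]$, $Q(n)=S_n/(x_1^{q^m},\dots,x_n^{q^m})$ and $G_n=GL_n(\mathbb F_q)$; thus $Q(0)=\mathbb F_q$. Elements of $Q(n)$ are identified with *reduced* polynomials, those with all exponents $<q^m$; reducing a polynomial means deleting every monomial with an exponent $\ge q^m$. "Degree in $x_i$" refers to the reduced form. The group $G_n$ is generated by permutations of the variables, the diagonal torus, and the transvections $x_1\mapsto x_1+ax_2$. If $g\in Q(n)^{G_n}$, then by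 permutations $\deg_{x_i}g$ does not depend on $i$, and by the torus every exponent occurring in $g$ is divisible by $q-1$. Inequalities between series are coefficientwise.

## 2. Invariants that do not lift, and a count of orbits

The most direct approach is to lift. By Dickson's theorem, $S_n^{G_n}$ is a polynomial algebra on generators of degrees $q^n-q^i$, $0\le i<n$. One would like to reduce these modulo the $x_i^{q^m}$. In the example of Section 1 this works: with $c_1=x^2+xy+y^2$ and $c_0=x^2y+xy^2$ one has $c_1^2=x^2y^2$ and $c_1^3=x^3y^3$ in $Q$.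

It fails for $n=3$, $q=m=2$. In $\mathbb F_2[x_1,x_2,x_3]/(x_i^4)$ take
$$h=x_1^2x_2^2x_3+x_1^2x_2x_3^2+x_1x_2^2x_3^2 .$$
It is symmetric, and $x_1\mapsto x_1+x_2$ sends it to
$$x_1^2x_2^2x_3+\big(x_1^2x_2x_3^2+x_2^3x_3^2\big)+\big(x_1x_2^2x_3^2+x_2^3x_3^2\big)=h,$$
using $x_2^4=0$. So $h$ is an invariant of degree 5. But the Dickson generators have degrees $4,6,7$, so $S_3^{G_3}$ is zero in degree 5. Taking invariants is not exact when $p$ divides the group order, and $S_n^{G_n}\to Q(n)^{G_n}$ is not onto in general.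

A second approach deforms the relations until the group permutes points. This gives a true inequality, and we keep it.

**Lemma 1.** $\displaystyle\dim Q(n)^{G_n}\ge\sum_{k=0}^{\min(m,n)}\left[{m\atop k}\right]_q.$

*Proof.* Let $U=S_n/(x_i^{q^m}-x_i)$. The ideal is $G_n$-stable, because $T^{q^m}-T$ is $\mathbb F_q$-linear in $T$. Filter $U$ by the images of polynomials of degree $\le d$. In the associated graded ring $\operatorname{gr}U$ the class of $x_i^{q^m}$ vanishes, so we get an equivariant surjection $Q(n)\to\operatorname{gr}U$. Both sides have dimension $q^{mn}$, so it is an isomorphism. Since $\operatorname{gr}(U^{G_n})\subset(\operatorname{gr}U)^{G_n}$, we have $\dim U^{G_n}\le\dim Q(n)^{G_n}$.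

Invariants are the solutions of linear equations, so $\dim U^{G_n}$ does not change when we extend scalars to $\mathbb F_{q^m}$. The polynomial $T^{q^m}-T$ has the $q^m$ elements of $\mathbb F_{q^m}$ as simple roots, so $U\otimes\mathbb F_{q^m}$ is the space of functions on $\mathbb F_{q^m}^n=\mathrm{Hom}_{\mathbb F_q}(\mathbb F_q^n,\mathbb F_{q^m})$, and $G_n$ acts through precomposition on this set. Hence $\dim U^{G_n}$ is the number of orbits. Two linear maps out of $\mathbb F_q^n$ differ by an automorphism of $\mathbb F_q^n$ exactly when they have the same image, so orbits correspond to $\mathbb F_q$-subspaces of $\mathbb F_{q^m}$ of dimension $\le n$. $\square$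

The limit of this approach is plain. The invariants of $\operatorname{gr}U$ might be more numerous than those of $U$, and the grading is lost. But Lemma 1 reduces Theorem 1 to an upper bound: if we prove $\mathrm{Hilb}\,Q(n)^{G_n}\le$ (right side of Theorem 1) coefficientwise, then, as the right side has value $\sum_{k\le\min(m,n)}\left[{m\atop k}\right]_q$ at $t=1$, all coefficients must agree. The next three sections prove this bound.

## 3. The filtration by degree in one variable

In Section 1 the degrees in $y$ jumped from $3$ to $2$ to $0$. We make this a filtration. Put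
$$N_k=q^m-q^k,\qquad F_k(n)=\{g\in Q(n)^{G_n}:\deg_{x_i}g\le N_k\ \text{for all }i\}\quad(0\le k\le m),\qquad F_{m+1}(n)=0 .$$
Then $F_0(n)=Q(n)^{G_n}$, since $N_0=q^m-1$, and $F_m(n)=\mathbb F_q$; also $F_k(0)=\mathbb F_q$ for $k\le m$. Let $f_k(t)$ be the Hilbert series of $F_k(k)$, so $f_0=1$. In the example, $F_1(2)$ is spanned by $1$, $x^2+xy+y^2$, $x^2y+xy^2$, $x^2y^2$, and $F_2(2)$ by $1$.

The aim of this section is to bound everything by the series $f_k$.

**Step 1: power sums over a space of linear forms.** This step supplies the tool that isolates one coefficient from an invariance relation. For an $s$-dimensional $\mathbb F_q$-space $Y$ of linear forms put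
$$\Phi_Y(T)=\prod_{v\in Y}(T-v),\qquad C_0(Y)=\prod_{0\ne v\in Y}v .$$
Then $\Phi_Y$ is an $\mathbb F_q$-linear polynomial $T^{q^s}+\sum_{i<s}C_iT^{q^i}$. This is classical. By induction, if it holds for $Y$ and $w\notin Y$, then
$$\Phi_{Y\oplus\langle w\rangle}(T)=\prod_{a\in\mathbb F_q}\Phi_Y(T-aw)=\prod_{a\in\mathbb F_q}\big(\Phi_Y(T)-a\Phi_Y(w)\big)=\Phi_Y(T)^q-\Phi_Y(w)^{q-1}\Phi_Y(T).$$
The coefficient of $T$ is $\prod_{v\ne0}(-v)=C_0(Y)$, because $q^s-1$ is even when $q$ is odd, and signs do not matter when $q$ is even. So $\Phi_Y'=C_0(Y)$, and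
$$\sum_{v\in Y}\frac1{T-v}=\frac{\Phi_Y'(T)}{\Phi_Y(T)}=\frac{C_0(Y)}{\Phi_Y(T)}.$$
Expand in $T^{-1}$. The left side is $\sum_j\big(\sum_vv^j\big)T^{-j-1}$ (with $0^0=1$), and the right side begins with $C_0(Y)T^{-q^s}$. Hence for $s\ge1$
$$\sum_{v\in Y}v^j=0\quad(0\le j<q^s-1),\qquad\sum_{v\in Y}v^{q^s-1}=C_0(Y).\tag{2}$$

**Step 2: a non-vanishing criterion.** We need to know when multiplication by $C_0(Y)$ does not kill an element.

**Lemma 2.** Let $0\le s\le\min(m,n)$, let $0\ne h\in Q(n)$ with $\deg_{x_i}h\le q^m-q^s$ for $i\le s$, and let $Y=\langle x_1,\dots,x_s\rangle$. Then $h\,C_0(Y)\ne0$ in $Q(n)$.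

*Proof.* Use the lexicographic order with $x_1>x_2>\cdots$. There are $(q-1)q^{s-i}$ nonzero $v\in Y$ with leading variable $x_i$, so the leading monomial of $C_0(Y)$ is $\prod_{i\le s}x_i^{q^{s-i+1}-q^{s-i}}$, with exponents $\le q^s-1$. Multiply by the leading monomial of the reduced form of $h$. The exponents for $i\le s$ are at most $(q^m-q^s)+(q^s-1)<q^m$, and those for $i>s$ are unchanged, hence $<q^m$. So the leading monomial of the product in $S_n$ survives in $Q(n)$. $\square$

**Step 3: the relation on the leading coefficient.** This step turns invariance under transvections into a statement about the top coefficient in $x_n$.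

**Lemma 3.** Let $n\ge1$, $0\ne g\in Q(n)^{G_n}$, $\delta=\deg_{x_n}g$, and $g=\sum_{j\le\delta}g_jx_n^j$ with $g_j\in Q(n-1)$. For $1\le s\le n-1$, $1\le r\le q^s-1$ and $Y=\langle x_1,\dots,x_s\rangle$,
$$\tbinom\delta r\,g_\delta\,C_0(Y)=0\quad\text{in }Q(n-1).\tag{3}$$

*Proof.* If $r>\delta$ the binomial coefficient is $0$. Let $r\le\delta$. For $v\in Y$ the substitution $x_n\mapsto x_n+v$ fixes $g$ in $Q(n)=Q(n-1)[x_n]/(x_n^{q^m})$. Both $g(x_n+v)$ and $g(x_n)$ have degree $\le\delta<q^m$ in $x_n$, so they are equal as polynomials over $Q(n-1)$. The coefficient of $x_n^{\delta-r}$ gives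
$$\sum_{i=1}^r\tbinom{\delta-r+i}{i}\,g_{\delta-r+i}\,v^i=0,$$
the term $i=0$ having cancelled. Multiply by $v^{q^s-1-r}$ and sum over $v\in Y$. The exponents of $v$ are $q^s-1-r+i$, which lie in $[1,q^s-1]$ and equal $q^s-1$ only for $i=r$. By (2) only the term $i=r$ remains, and it is $\binom\delta rg_\delta C_0(Y)$. $\square$

**Step 4: the possible degrees.** Here we show that the degree in $x_n$ jumps as in the example.

**Lemma 4.** Let $0\le k\le\min(n-1,m)$ and $0\ne g\in F_k(n)$. Then $\deg_{x_n}g=N_k$ or $g\in F_{k+1}(n)$.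

*Proof.* If $k=m$, then $g$ is constant and $\deg_{x_n}g=0=N_m$. Let $k<m$ and $\delta=\deg_{x_n}g$. The coefficient $g_\delta\ne0$ has degree $\le\delta\le q^m-q^k$ in each variable. I claim $q^k\mid\delta$. For $k=0$ or $\delta=0$ this is trivial. Otherwise (3) with $s=k$, together with $g_\delta C_0(Y)\ne0$ from Lemma 2 in $Q(n-1)$, gives $p\mid\binom\delta r$ for $1\le r\le q^k-1$. Write $\delta=p^ab$ with $p\nmid b$. From $(1+X)^\delta=(1+X^{p^a})^b$ in characteristic $p$ we get $\binom\delta{p^a}\equiv b\not\equiv0$, so $p^a\ge q^k$, which proves the claim. Also $(q-1)\mid\delta$ by the torus. Since $N_k=q^k(q^{m-k}-1)$, the number $N_k-\delta\ge0$ is a multiple of $q^k(q-1)$. So $\delta=N_k$ or $\delta\le N_k-(q^{k+1}-q^k)=N_{k+1}$. $\square$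

For $k\le m$ and $n\ge1$ let $\rho_k:F_k(n)\to F_k(n-1)$ take $g$ to the coefficient of $x_n^{N_k}$. This coefficient is $G_{n-1}$-invariant and has degrees $\le N_k$. By Lemma 4, $\ker\rho_k=F_{k+1}(n)$ when $k\le\min(n-1,m)$.

**Step 5: leading coefficients are not too small.** To iterate we need $\rho_k$ to stay injective after dividing by $F_{k+1}$.

**Lemma 5.** Let $0\le k\le\min(n-2,m)$ and $g\in F_k(n)$. If $\rho_k(g)\in F_{k+1}(n-1)$, then $\rho_k(g)=0$.

*Proof.* For $k=m$ this holds as $F_{m+1}=0$. Let $k<m$ and suppose $h=\rho_k(g)\ne0$, so $\delta=N_k$ and $g_\delta=h$. Apply (3) with $s=k+1\le n-1$ and $r=q^k\le q^{k+1}-1$. From $(1+X)^{q^m-q^k}=(1+X^{q^k})^{q^{m-k}-1}$ we get $\binom{q^m-q^k}{q^k}\equiv q^{m-k}-1\equiv-1\pmod p$, so $hC_0(Y)=0$. But $h$ has degrees $\le q^m-q^{k+1}$, so Lemma 2 in $Q(n-1)$ with $s=k+1\le\min(m,n-1)$ gives $hC_0(Y)\ne0$, a contradiction. $\square$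

**Step 6: the first bound.** We assemble the previous steps. For $k\le m$, $\rho_k$ induces injections that lower the degree by $N_k$:
$$F_k(n)/F_{k+1}(n)\hookrightarrow F_k(n-1)/F_{k+1}(n-1)\quad(n\ge k+2),\qquad F_k(k+1)/F_{k+1}(k+1)\hookrightarrow F_k(k).$$
Going from $n$ down to $k$ takes $n-k$ steps, so $\mathrm{Hilb}\big(F_k(n)/F_{k+1}(n)\big)\le t^{(n-k)N_k}f_k(t)$ for $k<n$, $k\le m$. The chain $Q(n)^{G_n}=F_0(n)\supseteq F_1(n)\supseteq\cdots$ ends with $F_n(n)$, of series $f_n$, if $n\le m$, and with $F_m(n)\supseteq F_{m+1}(n)=0$ if $n>m$. Adding up,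
$$\mathrm{Hilb}\,Q(n)^{G_n}\le\sum_{k=0}^{\min(m,n)}t^{(n-k)(q^m-q^k)}f_k(t).\tag{4}$$

So it remains to prove $f_k\le\left[\frac mk\right]_{q,t}$ for $1\le k\le m$. This concerns invariants in exactly $k$ variables with all degrees $\le q^m-q^k$.

## 4. Coinvariants form an algebra

The product formula for $\left[\frac mk\right]_{q,t}$ looks like the Hilbert series of a complete intersection with $k$ generators of degrees $q^k-q^i$ and $k$ relations of degrees $q^m-q^i$. To find such a ring we pass to the dual side and consider all $n$ at once.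

**Definition.** The *coinvariants* (cofixed space) of a $G$-module $V$ are $V_G=V/\langle\sigma v-v:\sigma\in G,v\in V\rangle$. We write $A_n=Q(n)_{G_n}$.

For example let $q=2$, $m=1$, $n=2$, so $Q(2)$ has basis $1,x,y,xy$. The transvection $y\mapsto x+y$ shows that $y$ and $x+y$ have the same class, so $x$ has class $0$, and so does $y$. Both generators of the group fix $1$ and $xy$ (recall $y^2=0$). Thus $A_2$ has dimension 2, in degrees 0 and 2.

**Step 7: duality.** This step exchanges invariants for coinvariants. Let $\langle f,g\rangle$ be the coefficient of $(x_1\cdots x_n)^{q^m-1}$ in $fg\in Q(n)$. It is a perfect pairing, since $x^e$ pairs to $1$ with $\prod x_i^{q^m-1-e_i}$ and to $0$ with every other reduced monomial. It is $G_n$-invariant. Indeed, on the one-dimensional top component permutations act trivially, transvections act trivially because $(x_1+ax_2)^{q^m-1}x_2^{q^m-1}=x_1^{q^m-1}x_2^{q^m-1}$ modulo $x_2^{q^m}$, and the torus acts by $\det^{q^m-1}=1$. Hence $g$ is invariant if and only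 if $\langle\sigma f-f,g\rangle=0$ for all $\sigma,f$, and $g\mapsto\langle\cdot,g\rangle$ identifies $Q(n)^{G_n}$ with $A_n^*$. Degree $d$ of $A_n$ corresponds to degree $n(q^m-1)-d$ of $Q(n)^{G_n}$.

**Step 8: the product.** We now put all $A_n$ together. Since $Q(a)\otimes Q(b)=Q(a+b)$ and $G_a\times G_b\subset G_{a+b}$, there are products $A_a\otimes A_b\to A_{a+b}$. They make $A=\bigoplus_{n\ge0}A_n$ an associative algebra, graded by $n$ and by internal degree, and commutative because permutations act trivially on coinvariants. Let $z_e\in A_1$ be the class of $x_1^e$, with $z_e=0$ for $e\ge q^m$. Then $z_{e_1}\cdots z_{e_n}$ is the class of $x^e$, so $A$ is generated by $A_1$. The torus gives $z_e=a^ez_e$ for $a\in\mathbb F_q^\times$, so $z_e=0$ unless $(q-1)\mid e$.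

Fix $1\le k\le m$ and put
$$A(k)=A/(z_e:e<q^k-1),\qquad b=z_{q^k-1}\in A(k)_1 .$$
The kernel of $A_n\to A(k)_n$ is spanned by the monomials $z_{e_1}\cdots z_{e_n}$ with some $e_i<q^k-1$, and $\langle x^e,g\rangle$ is the coefficient of $\prod x_i^{q^m-1-e_i}$ in $g$. So a functional on $A_n$ factors through $A(k)_n$ exactly when the corresponding $g$ has no exponent $>q^m-q^k$. That is,
$$(A(k)_n)^*=F_k(n).\tag{5}$$

**Step 9: localizing.** We invert $b$, because $A(k)[b^{-1}]$ will turn out to be computable. Let $C_k$ be the part of $n$-degree $0$ in $A(k)[b^{-1}]$. Its elements are the $w/b^n$ with $w\in A(k)_n$, so it is generated by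
$$\zeta_e=z_e/b\qquad(q^k-1\le e<q^m),\qquad\deg\zeta_e=e+1-q^k,\qquad\zeta_{q^k-1}=1 .$$

**Step 10: a functional equation.** We encode the relations coming from transvections in one identity. Let $z(X)=\sum_ez_eX^{-e-1}\in A_1[X^{-1}]$ and $\Omega=\mathbb F_q[X^{\pm1},Y^{\pm1},(X+Y)^{-1}]$, and write $Q(2)=\mathbb F_q[x,y]/(x^{q^m},y^{q^m})$. In $Q(2)\otimes\Omega$ the elements $X-x$, $Y-y$ and $X+Y-x-y$ are a unit minus a nilpotent, hence invertible, with $\frac1{X-x}=\sum_ex^eX^{-e-1}$ and similarly for the others. From $\frac1{uv}=\big(\frac1u+\frac1v\big)\frac1{u+v}$,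
$$\frac1{(X-x)(Y-y)}=\Big(\frac1{X-x}+\frac1{Y-y}\Big)\frac1{X+Y-x-y}.$$
Apply $Q(2)\to A_2$. The left side becomes $z(X)z(Y)$. The element $\frac1{(X-x)(X+Y-x-y)}$ is the image of $\frac1{(X-x)(X+Y-y)}$ under $y\mapsto x+y$, so the two have the same class, namely $z(X)z(X+Y)$. Likewise $\frac1{(Y-y)(X+Y-x-y)}$ is the image of $\frac1{(Y-y)(X+Y-x)}$ under $x\mapsto x+y$, and has class $z(Y)z(X+Y)$. Hence
$$z(X)z(Y)=z(X+Y)\big(z(X)+z(Y)\big)\quad\text{in }A_2\otimes\Omega.\tag{6}$$
Moreover $z(aX)=a^{-1}z(X)$ for $a\in\mathbb F_q^\times$, because only $e$ divisible by $q-1$ occur. Passing to $A(k)$ and dividing by powers of $b$, the same two identities hold over $C_k$ for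
$$\zeta(X)=z(X)/b=X^{-q^k}+\sum_{e\ge q^k}\zeta_eX^{-e-1}.$$

**Step 11: the reciprocal is an additive polynomial.** Equation (6) says that $1/\zeta$ is additive; we make this precise. Let $\theta(T)=\zeta(T)^{-1}=\sum_{i\le q^k}\theta_iT^i\in C_k((T^{-1}))$, with $\theta_{q^k}=1$. Work in $C_k((Y^{-1}))((X^{-1}))$, expanding $(X+Y)^i=\sum_{l\ge0}\binom ilX^{i-l}Y^l$ for $i\in\mathbb Z$. The substitution $T\mapsto X+Y$ is well defined on $C_k((T^{-1}))$, because the coefficient of $X^a$ receives contributions only from the finitely many $i$ with $a\le i\le q^k$. It is a ring homomorphism, so $\theta(X+Y)$ is the inverse of $\zeta(X+Y)$. Multiplying the equation for $\zeta$ by $\theta(X)\theta(Y)\theta(X+Y)$ gives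
$$\theta(X+Y)=\theta(X)+\theta(Y).$$
Now compare coefficients.

- For $X^0Y^i$ with $i<0$: the left side has no negative powers of $Y$, so $\theta_i=0$.
- For $X^0Y^0$: $\theta_0=2\theta_0$, so $\theta_0=0$.
- For $X^{i-l}Y^l$ with $1\le l\le i-1$: $\binom il\theta_i=0$. If $i=p^ab'$ with $p\nmid b'>1$, then $l=p^a$ has $\binom il\equiv b'\not\equiv0$, so $\theta_i=0$ unless $i$ is a power of $p$.

From $\theta(aX)=a\theta(X)$ we get $(a^i-a)\theta_i=0$; taking $a$ a generator of $\mathbb F_q^\times$, $\theta_i\neq0$ forces $i\equiv1\pmod{q-1}$. If $p^s\equiv1\pmod{p^f-1}$, then $f\mid s$: reduce $s$ modulo $f$ and note $0<p^j-1<p^f-1$ for $0<j<f$. Hence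
$$\theta(T)=T^{q^k}+\sum_{i<k}\theta_{q^i}T^{q^i},\qquad\deg\theta_{q^i}=q^k-q^i.\tag{7}$$
The degrees follow because $\zeta$ is homogeneous of degree $-q^k$ when $T$ has degree 1. Since $\zeta=1/\theta$, the $\zeta_e$ are polynomials in the $\theta_{q^i}$, so $C_k$ is generated by $\theta_{q^0},\dots,\theta_{q^{k-1}}$. Finally, $T^{q^m}\zeta(T)=\sum_e\zeta_eT^{q^m-1-e}$ is a polynomial in $T$, so $\theta(T)$ divides $T^{q^m}$ in $C_k[T]$.

**Step 12: the universal ring.** We now bound $C_k$ by the ring in which such a divisor exists universally. Let $\mathcal P_k=\mathbb F_q[c_0,\dots,c_{k-1}]$ with $\deg c_i=q^k-q^i$, and $\Theta_k(T)=T^{q^k}+\sum_{i<k}c_iT^{q^i}$. The remainder of $T^{q^j}$ modulo $\Theta_k$ is a combination of the $T^{q^i}$ with $i<k$. This is clear for $j<k$. To pass from $j$ to $j+1$, raise the congruence to the $q$-th power and replace $T^{q^k}$ by $-\sum_{i<k} c_iT^{q^i}$. Let $\sum_{i<k}P_iT^{q^i}$ be the remainder of $T^{q^m}$; by homogeneity $\deg P_i=q^m-q^i>0$. Put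
$$\mathcal O_k=\mathcal P_k/(P_0,\dots,P_{k-1}).$$
Under $c_i\mapsto\theta_{q^i}$ the polynomial $\Theta_k$ goes to $\theta$, which is monic and divides $T^{q^m}$, so all $P_i$ go to $0$. Hence $C_k$ is a graded quotient of $\mathcal O_k$.

At a common zero of the $P_i$ over $\overline{\mathbb F}_q$ the specialized $\Theta_k$ divides $T^{q^m}$, hence equals $T^{q^k}$, so all $c_i=0$. Thus $P_0,\dots,P_{k-1}$ are $k$ homogeneous elements of positive degree in a polynomial ring in $k$ variables, with only the origin as a common zero. They form a homogeneous system of parameters, and therefore a regular sequence, since polynomial rings are Cohen–Macaulay. Each element of a regular sequence multiplies the Hilbert series by $1-t^{\deg}$, so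
$$\mathrm{Hilb}\,\mathcal O_k=\prod_{i<k}\frac{1-t^{q^m-q^i}}{1-t^{q^k-q^i}}=\left[\frac mk\right]_{q,t},\qquad\mathrm{Hilb}\,C_k\le\left[\frac mk\right]_{q,t}.\tag{8}$$
In particular $\left[\frac mk\right]_{q,t}$ is a polynomial with nonnegative coefficients.

*Example.* Let $q=m=2$, $k=1$. Then $\Theta_1=T^2+cT$ with $c=c_0$, and $T^4\equiv c^2T^2\equiv c^3T$, so $\mathcal O_1=\mathbb F_2[c]/(c^3)$, with series $1+t+t^2$.

## 5. Extending an invariant from $k$ to $n$ variables

We have bounded $C_k$, and we want to bound $A(k)_k$, whose dual is $F_k(k)$. The obvious map is $A(k)_k\to C_k$, $w\mapsto w/b^k$. But a localization map kills everything that is killed by a power of $b$, and $b$ really does kill elements. For $q=2$ the same definitions with $k=0$ give $b=z_0$, and $z_0z_1=0$ in $A_2$, because $x_1$ is the difference of $x_1+x_2$ and its image $x_2$ under $x_2\mapsto x_1+x_2$, up to sign; while $z_1\ne0$ in $A_1$, as $G_1$ is trivial. More generally, multiplication $b:A(k)_n\to A(k)_{n+1}$ is dual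 to $\rho_k:F_k(n+1)\to F_k(n)$. For $n>k$ and $k<m$, Lemma 5 says that the image of $\rho_k$ meets $F_{k+1}(n)$ only in $0$, so it misses the constant $1$. So $b$ is never injective on $A(k)_n$ with $k<n$, $k<m$. We must use that $n=k$.

By (5), the map $b^r:A(k)_k\to A(k)_{k+r}$ is dual to the map
$$F_k(k+r)\to F_k(k),\qquad g\mapsto\text{coefficient of }\prod_{j>k}x_j^{N_k}\text{ in }g,\tag{9}$$
because $\big\langle x^e\prod_{j>k}x_j^{q^k-1},g\big\rangle$ is the coefficient of $\prod_{i\le k}x_i^{q^m-1-e_i}\prod_{j>k}x_j^{q^m-q^k}$ in $g$. So we need: *every $g\in F_k(k)$ extends, for every $r$, to an element of $F_k(k+r)$ with this coefficient equal to $g$.*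

The first thing to try is to symmetrize $g(x_1,\dots,x_k)\prod_{j>k}x_j^{N_k}$ over the $k$-subsets of the variables. For $q=m=2$, $k=1$, $g=1$, $r=1$ this gives $x_2^2+x_1^2$, which Section 1 showed is not invariant under transvections. What works there is $x_1^2+x_1x_2+x_2^2$, and it can be written
$$x_1^2+x_1x_2+x_2^2=\frac{x_1^3+x_2^3}{x_1+x_2}=\frac{x_2^4}{x_2(x_2+x_1)}+\frac{x_1^4}{x_1(x_1+x_2)} .$$
So we replace the monomial $x_j^{N_k}$ by the rational function $x_j^{q^m}/\Phi_{\langle x_1,\dots,x_k\rangle}(x_j)$, which has the same leading term in $x_j$ but transforms well under $GL_k$ and under translation of $x_j$ by the linear forms in $x_1,\dots,x_k$. The price is poles, and these must cancel in the symmetrized sum.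

Fix $1\le k\le m$, $g\in F_k(k)$ and $N=N_k$, and let $\tilde g\in S_k$ be the reduced lift of $g$. We use two properties of $\tilde g$.

- $\tilde g$ is symmetric and invariant under $x_i\mapsto ax_i$, $a\in\mathbb F_q^\times$, since these operations preserve reducedness.
- If $k\ge2$, the polynomial $\tilde g(x_1+ax_2,x_2,\dots)-\tilde g(x_1,x_2,\dots)$ is divisible by $x_2^{q^m}$. Indeed, every monomial in it is divisible by some $x_l^{q^m}$, and its degree in $x_l$ is $\le N<q^m$ for $l\ne2$.

**Step 13: the identity behind the cancellation.** This step proves the relation to which the vanishing of residues will reduce.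

**Lemma 6.** Let $u_0,\dots,u_k$ be elements of a commutative $\mathbb F_q$-algebra with $\sum_{i=0}^sa_iu_i=0$, where $a_i\in\mathbb F_q^\times$ and $1\le s\le k$. Then
$$\sum_{i=0}^sa_i\,u_i^{q^m}\,\tilde g(u_0,\dots,\widehat{u_i},\dots,u_k)=0.\tag{10}$$

*Proof.* Replace $u_i$ by $a_iu_i$ for $i\le s$. Since $a_i^{q^m}=a_i$ and $\tilde g$ is invariant under scaling each variable, we may assume that all $a_i=1$. It then suffices to treat indeterminates $u_1,\dots,u_k$ and $u_0=-(u_1+\dots+u_s)$, as the general case is a specialization. Put $y_i=u_i^{q^m}$, so $\sum_{i\le s}y_i=0$, and $g_i=\tilde g(\dots,\widehat{u_i},\dots)$. The arguments $u_{s+1},\dots,u_k$ are passive; they are written $*$ or suppressed.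

*Case $s=1$.* Here $u_0=-u_1$, so $g_0=g_1$ by scaling, and $y_0g_0+y_1g_1=(y_0+y_1)g_0=0$.

*Case $s=2$.* By scaling with $-1$, $g_1=\tilde g(u_0,u_2,*)=\tilde g(u_1+u_2,u_2,*)$ and $g_2=\tilde g(u_0,u_1,*)=\tilde g(u_2+u_1,u_1,*)$. Comparing these with $g_0=\tilde g(u_1,u_2,*)=\tilde g(u_2,u_1,*)$, the divisibility property gives polynomials $\alpha,\beta$ with $g_1-g_0=y_2\alpha$ and $g_2-g_0=y_1\beta$. Also $u_1+u_0=-u_2$, so $g_1=\tilde g(u_1+u_0,u_0,*)$, and comparing with $g_2=\tilde g(u_1,u_0,*)$ gives $g_1-g_2=y_0\gamma$. Subtracting,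
$$y_2\alpha-y_1\beta=y_0\gamma=-(y_1+y_2)\gamma,\qquad\text{so}\qquad y_2(\alpha+\gamma)=y_1(\beta-\gamma).$$
As $y_1,y_2$ are coprime, $\alpha+\gamma=y_1\kappa$ and $\beta-\gamma=y_2\kappa$ for a polynomial $\kappa$. The $g_i$ have total degree $\le2N$ in $(u_1,u_2)$, and $y_0,y_1,y_2$ are homogeneous of degree $q^m$ there. So $\alpha,\beta,\gamma$ have degree $\le2N-q^m=q^m-2q^k<q^m$ in $(u_1,u_2)$, which forces $\kappa=0$. Thus $\alpha=-\gamma=-\beta$, and
$$y_0g_0+y_1g_1+y_2g_2=(y_0+y_1+y_2)g_0+y_1y_2(\alpha+\beta)=0.$$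

*Case $s\ge3$, by induction.* Let $w=u_{s-1}+u_s\ne0$. For $i\le s-2$ let $R_i$ be the list of the $u_j$ with $0\le j\le s-2$, $j\ne i$; so $g_i=\tilde g(R_i,u_{s-1},u_s)$. The case $s=2$, applied to $-w+u_{s-1}+u_s=0$ with $R_i$ passive, gives
$$w^{q^m}g_i=y_{s-1}\tilde g(R_i,w,u_s)+y_s\tilde g(R_i,w,u_{s-1})\qquad(i\le s-2).$$
The case $s-1$, applied to $u_0+\dots+u_{s-2}+w=0$ with the extra passive argument $u_s$, respectively $u_{s-1}$, gives
$$\sum_{i\le s-2}y_i\tilde g(R_i,w,u_s)=-w^{q^m}g_{s-1},\qquad\sum_{i\le s-2}y_i\tilde g(R_i,w,u_{s-1})=-w^{q^m}g_s.$$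
Multiply the first display by $y_i$, sum over $i\le s-2$, and insert the second:
$$w^{q^m}\sum_{i\le s}y_ig_i=y_{s-1}(-w^{q^m}g_{s-1})+y_s(-w^{q^m}g_s)+w^{q^m}(y_{s-1}g_{s-1}+y_sg_s)=0.$$
Since $w\ne0$ in a domain, $\sum_{i\le s}y_ig_i=0$. $\square$

**Step 14: the extension.** We now define the extension and check that it is a polynomial with the right coefficient and the right invariance. For $r\ge0$, $n=k+r$ and $K\subset[n]=\{1,\dots,n\}$ with $|K|=k$, write $x_K=(x_i)_{i\in K}$, $\langle x_K\rangle$ for the span of these variables, and $\Phi_K=\Phi_{\langle x_K\rangle}$. Put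
$$E_r=\sum_{|K|=k}\tau_K,\qquad\tau_K=\tilde g(x_K)\prod_{j\notin K}\frac{x_j^{q^m}}{\Phi_K(x_j)}\in\mathrm{Frac}(S_n),\qquad E_0=\tilde g.\tag{11}$$

*Example.* Let $q=m=2$, $k=1$. With $r=1$, the choices $g=1,x,x^2$ give
$$\frac{x_1^3+x_2^3}{x_1+x_2}=x_1^2+x_1x_2+x_2^2,\qquad\frac{x_1x_2^3+x_2x_1^3}{x_1+x_2}=x_1x_2(x_1+x_2),\qquad\frac{x_1^2x_2^3+x_2^2x_1^3}{x_1+x_2}=x_1^2x_2^2,$$
the three middle invariants of Section 1. With $r=2$ and $g=x$, the common denominator is $\Delta=(x_1+x_2)(x_1+x_3)(x_2+x_3)$ and the numerator is $x_1x_2x_3\sum_{i\ne j}x_i^3x_j^2$. In characteristic 2, $\Delta=\sum_{i\ne j}x_i^2x_j$ and $\Delta\cdot(x_1x_2+x_1x_3+x_2x_3)=\sum_{i\ne j}x_i^3x_j^2$: each $x_i^3x_j^2$ arises once, each $x_i^3x_jx_l$ twice, and each $x_i^2x_j^2x_l$ twice. So $E_2=x_1x_2x_3(x_1x_2+x_1x_3+x_2x_3)$, which is the invariant $h$ of Section 2 that does not lift.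

**Proposition 7.**

(a) $E_r\in S_n$.

(b) $\deg_{x_i}E_r\le N$ for all $i$; for $r\ge1$ the coefficient of $x_n^N$ in $E_r$ is $E_{r-1}$. So the coefficient of $\prod_{j>k}x_j^N$ in $E_r$ is $\tilde g$.

(c) The class of $E_r$ in $Q(n)$ is $G_n$-invariant; hence it lies in $F_k(n)$.

*Proof.* For $r=0$ everything holds by the choice of $g$; let $r\ge1$.

*(a): the poles cancel.* The factors $x_j-v$ ($j\notin K$, $v\in\langle x_K\rangle$) of the denominator of $\tau_K$ are pairwise non-proportional, so $\tau_K$ has at most simple poles, along linear forms over $\mathbb F_q$. As $S_n$ is a unique factorization domain, it suffices to show $E_r\in(S_n)_{(\ell)}$ for each $\ell=\sum_{i\in I}a_ix_i$ with all $a_i\ne0$, $I\ne\emptyset$. The form $\ell$ is proportional to some $x_j-v$ as above exactly when $I\setminus K=\{j\}$. So $\tau_K$ can have a pole along $\ell$ only if $K=L\setminus\{j\}$ with $j\in I\subset L$, $|L|=k+1$. Fix such an $L$ and let $j$ vary in $I$.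

Since $a_j\ne0$, the space $\langle x_{L\setminus j}\rangle$ maps isomorphically onto $\bar Y:=\langle x_L\rangle/\langle\ell\rangle$. For $i\notin L$, therefore, $\Phi_{L\setminus j}(x_i)$ reduces modulo $\ell$ to $\prod_{u\in\bar Y}(\bar x_i-u)$. This is nonzero, because $\bar x_i\notin\bar Y$, and does not depend on $j$. Next, $x_j\equiv v_0:=-a_j^{-1}\sum_{i\in I\setminus j}a_ix_i$ modulo $\ell$. In $\Phi_{L\setminus j}(x_j)=\prod_v(x_j-v)$ the factor with $v=v_0$ is $a_j^{-1}\ell$, and the others are congruent to $v_0-v$ and run through the nonzero elements of $\bar Y$. So $\Phi_{L\setminus j}(x_j)$ is $a_j^{-1}\ell$ times a product congruent to $\Pi:=\prod_{0\ne u\in\bar Y}u$. It follows that $\ell\sum_{j\in I}\tau_{L\setminus j}$ lies in $(S_n)_{(\ell)}$ and reduces modulo $\ell$ to the common factor $\prod_{i\notin L}\bar x_i^{\,q^m}/\prod_{u\in\bar Y}(\bar x_i-u)$ times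
$$\Pi^{-1}\sum_{j\in I}a_j\,\bar x_j^{\,q^m}\,\tilde g(\bar x_{L\setminus j}).$$
If $|I|\ge2$ this vanishes by Lemma 6, applied to the $k+1$ elements $\bar x_i$, $i\in L$, with the relation $\sum_{j\in I}a_j\bar x_j=0$ (so $s=|I|-1$). If $|I|=1$ it vanishes because $\bar x_j=0$. So $\sum_{j\in I}\tau_{L\setminus j}\in(S_n)_{(\ell)}$ for each $L$, and $E_r$ has no pole along $\ell$.

*(b): degrees and top coefficient.* Expand in $x_n^{-1}$. If $n\notin K$, then $\tau_K$ is $x_n^{q^m}/\Phi_K(x_n)$, which has degree $q^m-q^k=N$ in $x_n$ and leading coefficient $1$, times a function free of $x_n$. The coefficients of $x_n^N$ in these terms add up to $E_{r-1}$. If $n\in K$, then each $\Phi_K(x_j)$, $j\notin K$, has degree $q^k-q^{k-1}$ in $x_n$, the number of $v\in\langle x_K\rangle$ that involve $x_n$. So $\tau_K$ has degree $\le N-r(q^k-q^{k-1})<N$. The bound for the other variables follows because $E_r$ is symmetric, and the last claim follows by iteration.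

*(c): invariance.* By (b), $E_r$ is reduced. Permutations fix $E_r$. Under $x_j\mapsto ax_j$ with $a\in\mathbb F_q^\times$, a factor $x_j^{q^m}/\Phi_K(x_j)$ with $j\notin K$ is multiplied by $a/a=1$, and if $j\in K$ then $\tilde g(x_K)$ and $\langle x_K\rangle$ do not change. So the torus fixes $E_r$. Let $\sigma:x_1\mapsto x_1+ax_2$ (here $n\ge2$). I claim $\sigma\tau_K-\tau_K\in x_2^{q^m}(S_n)_{(x_2)}$ for each $K$.

- If $1,2\in K$: $\langle x_K\rangle$ is $\sigma$-stable, so the factors with $j\notin K$ are fixed. Also $\sigma\tilde g(x_K)-\tilde g(x_K)\in x_2^{q^m}S_n$, and the denominators have factors $x_j-v$ with $j\ne2$, $j\notin K$, which are prime to $x_2$.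
- If $1\notin K$ and $2\in K$: $\sigma$ changes only the factor with $j=1$. There $\Phi_K(x_1+ax_2)=\Phi_K(x_1)$, as $ax_2\in\langle x_K\rangle$, and the numerator changes by $ax_2^{q^m}$. Again the denominators are prime to $x_2$.
- If $2\notin K$: the only denominator factor divisible by $x_2$ is $x_2$ itself, from $v=0$ in $\Phi_K(x_2)$. So $\tau_K=x_2^{q^m-1}f_0$ with $f_0\in(S_n)_{(x_2)}$. Now $\sigma$ fixes $x_2$, preserves $(S_n)_{(x_2)}$, and acts trivially on its residue field, so $\sigma f_0-f_0\in x_2(S_n)_{(x_2)}$.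

Hence $\sigma E_r-E_r\in S_n\cap x_2^{q^m}(S_n)_{(x_2)}=x_2^{q^m}S_n$, and the class of $E_r$ is fixed by $\sigma$. $\square$

## 6. The Hilbert series

**Step 15: the bound for $f_k$.** We combine Sections 4 and 5. Let $1\le k\le m$. By Proposition 7 the map (9) is surjective for every $r$. Dually, $b^r$ is injective on $A(k)_k$ for every $r$, so
$$A(k)_k\hookrightarrow C_k,\qquad w\mapsto w/b^k,\quad\text{is injective.}\tag{12}$$
This map lowers internal degree by $k(q^k-1)$, so (8) gives $\mathrm{Hilb}\,A(k)_k\le t^{k(q^k-1)}\left[\frac mk\right]_{q,t}$. By (5) and Step 7, degree $d$ of $A(k)_k$ is dual to degree $k(q^m-1)-d$ of $F_k(k)$. With (1),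
$$f_k(t)\le t^{k(q^m-1)-k(q^k-1)}\left[\frac mk\right]_{q,t^{-1}}=\left[\frac mk\right]_{q,t}\qquad(1\le k\le m),\tag{13}$$
and $f_0=1=\left[\frac m0\right]_{q,t}$.

*Proof of Theorem 1.* By (4) and (13), $\mathrm{Hilb}\,Q(n)^{G_n}\le\sum_{k\le\min(m,n)}t^{(n-k)(q^m-q^k)}\left[\frac mk\right]_{q,t}$ coefficientwise. At $t=1$ the right side is $\sum_{k\le\min(m,n)}\left[{m\atop k}\right]_q$, which by Lemma 1 is $\le\dim Q(n)^{G_n}$. Hence all coefficients agree. $\blacksquare$

Now every inequality used was an equality, and the following sections use this. Taking $n=k$ in the proof shows $f_k=\left[\frac mk\right]_{q,t}$ for $1\le k\le m$. For $k<n$, $k\le m$,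
$$\mathrm{Hilb}\big(F_k(n)/F_{k+1}(n)\big)=t^{(n-k)N_k}\left[\frac mk\right]_{q,t}.\tag{14}$$
And $\mathrm{Hilb}\,A(k)_k\le t^{k(q^k-1)}\mathrm{Hilb}\,C_k\le t^{k(q^k-1)}\mathrm{Hilb}\,\mathcal O_k$ are equalities, so $C_k=\mathcal O_k$ (with $\theta=\Theta_k$) and the map (12) is bijective. For $k=0$ put $\mathcal O_0=\mathbb F_q$ and $\Theta_0=T$.

## 7. An explicit basis from divisors of $T^{q^m}$

**Theorem 2.** Let $\Psi_k(T)=T^{q^m}/\Theta_k(T)\in\mathcal O_k[T]$, a monic polynomial of degree $q^m-q^k$ (exact division in $\mathcal O_k[T]$). Then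
$$Q(n)^{G_n}=\bigoplus_{k=0}^{\min(m,n)}\Big\{\lambda\Big(\prod_{i=1}^n\Psi_k(x_i)\Big):\lambda\in\mathcal O_k^*\Big\},$$
where $\lambda$ is applied to coefficients, and $\lambda\mapsto\lambda\big(\prod_i\Psi_k(x_i)\big)$ is injective for each $k$. Dually, $A_n\cong\bigoplus_{k\le\min(m,n)}\mathcal O_k$.

*Example.* Let $q=m=n=2$. For $k=1$, $\mathcal O_1=\mathbb F_2[c]/(c^3)$ and $\Psi_1(T)=T^2+cT+c^2$, as $(T^2+cT)(T^2+cT+c^2)=T^4+c^3T=T^4$. Then
$$\Psi_1(x)\Psi_1(y)=x^2y^2+c\,(x^2y+xy^2)+c^2(x^2+xy+y^2),$$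
whose coefficients are the three middle invariants. Further $\Psi_0(x)\Psi_0(y)=x^3y^3$, and $\Psi_2=1$ because $\Theta_2=T^4$ in $\mathcal O_2=\mathbb F_2$.

*Proof.* The aim is to produce elements of $F_k(n)$ that fill $F_k(n)/F_{k+1}(n)$. Let $k\ge1$ and $\lambda\in\mathcal O_k^*=C_k^*$. Then $w\mapsto\lambda(w/b^n)$ is a functional on $A(k)_n$. By (5) it corresponds to an element of $F_k(n)$, namely
$$g_\lambda^{(n)}=\sum_e\lambda\Big(\prod_i\zeta_{e_i}\Big)\prod_ix_i^{q^m-1-e_i}=\lambda\Big(\prod_{i=1}^n\Psi_k(x_i)\Big),$$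
because $\Psi_k(T)=T^{q^m}\zeta(T)=\sum_e\zeta_eT^{q^m-1-e}$. Since $\zeta_{q^k-1}=1$, the coefficient of $\prod_{j>k}x_j^{N_k}$ in $g_\lambda^{(n)}$ is $g_\lambda^{(k)}$. The map $\lambda\mapsto g_\lambda^{(k)}$ is injective because $A(k)_k\to C_k=\mathcal O_k$ is onto.

If $k<n$, taking the coefficient of $\prod_{j>k}x_j^{N_k}$ kills $F_{k+1}(n)$, so $\mathcal O_k^*\to F_k(n)/F_{k+1}(n)$ is injective. By (14) both sides have dimension $\left[{m\atop k}\right]_q$, so it is bijective. If $k=n\le m$, the map $\mathcal O_n^*\to F_n(n)$ is injective and, as $f_n=\left[\frac mn\right]_{q,t}$, bijective. For $k=0$, $\Psi_0(T)=T^{q^m-1}$. The element $\prod x_i^{q^m-1}$ is invariant by Step 7 and does not lie in $F_1(n)$, so it spans $F_0(n)/F_1(n)$, which is one-dimensional by (14). Going along the chain $F_0(n)\supseteq F_1(n)\supseteq\cdots$, the sum is direct and is everything.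

For the dual statement, put $\zeta^{(k)}_e=0$ for $e<q^k-1$ and otherwise let $\zeta_e^{(k)}$ be the coefficient of $T^{-e-1}$ in $1/\Theta_k(T)$; for $k=0$ only $\zeta^{(0)}_0=1$ is nonzero. The linear map $A_n\to\bigoplus_{k\le\min(m,n)}\mathcal O_k$ sending the class of $x^e$ to $\big(\prod_i\zeta^{(k)}_{e_i}\big)_k$ is well defined: for $k\ge1$ its component is $A_n\to A(k)_n\to C_k$, $w\mapsto w/b^n$, and for $k=0$ it is pairing with $\prod x_i^{q^m-1}$. Its dual is the isomorphism $\bigoplus_k\mathcal O_k^*\to Q(n)^{G_n}=A_n^*$ just found, so it is an isomorphism. $\square$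

## 8. Cofixed spaces of $Q$ and of $S$

**Theorem 3.**
$$\mathrm{Hilb}\,Q_{G_n}=\sum_{k=0}^{\min(m,n)}t^{n(q^k-1)}\left[\frac mk\right]_{q,t},\qquad\mathrm{Hilb}\,(S_n)_{G_n}=\sum_{k=0}^n\frac{t^{n(q^k-1)}}{\prod_{i=0}^{k-1}(1-t^{q^k-q^i})}.$$

*Proof.* For the first formula we dualize Theorem 1. By Step 7 the series of $Q_{G_n}$ is $t^{n(q^m-1)}$ times the series of Theorem 1 at $t^{-1}$. By (1) the $k$-th term becomes $\left[\frac mk\right]_{q,t}$ times $t$ to the power
$$n(q^m-1)-(n-k)(q^m-q^k)-k(q^m-q^k)=n(q^k-1).$$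

For the second we let $m$ grow. Given $d$, choose $m\ge n$ with $q^m-q^{n-1}>d$. Then $q^m>d$, so $S_n$ and $Q_m(n)$ agree in degree $d$ as $G_n$-modules, and so do their coinvariants. For $k\le n$ every factor $1-t^{q^m-q^i}$, $i\le k-1\le n-1$, in the numerator of $\left[\frac mk\right]_{q,t}$ is $\equiv1$ modulo $t^{d+1}$. So the coefficient of $t^d$ in the first formula is the coefficient of $t^d$ in the second. $\square$

## 9. All deformations of the relation $x^{q^m}=0$

Lemma 1 used one deformation, $x^{q^m}=x$, and only an inequality. With Theorem 1 we can treat every additive deformation, over any base.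

**Theorem 4.** Let $R$ be a commutative $\mathbb F_q$-algebra, $\varphi(T)=T^{q^m}+\sum_{i<m}\varphi_iT^{q^i}\in R[T]$, and $B_R=R[x_1,\dots,x_n]/(\varphi(x_1),\dots,\varphi(x_n))$. Then $(B_R)_{G_n}$ and $(B_R)^{G_n}$ are free $R$-modules of rank $\sum_{k\le\min(m,n)}\left[{m\atop k}\right]_q$, and both are compatible with base change in $R$.

The group acts because $\varphi$ is $\mathbb F_q$-linear. For example, $R=\mathbb F_q$ and $\varphi=T^{q^m}-T$ give the algebra $U$ of Lemma 1.

*Proof.* *Coinvariants.* We prove freeness over the universal base and then specialize. Let $D=\mathbb F_q[\varphi_0,\dots,\varphi_{m-1}]$ with $\deg\varphi_i=q^m-q^i$, let $D^+$ be its ideal of elements of positive degree, and $B=B_D$. Then $B$ is graded, it is free over $D$ on the reduced monomials because $\varphi$ is monic, and $B/D^+B=Q(n)$. Forming coinvariants commutes with base change, so $B_{G_n}/D^+B_{G_n}=Q(n)_{G_n}$. By Theorem 1 and duality this has dimension $\nu:=\sum_{k\le\min(m,n)}\left[{m\atop k}\right]_q$,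 and graded Nakayama gives a surjection $D^\nu\to B_{G_n}$.

Over an algebraic closure of $\mathrm{Frac}\,D$ the polynomial $\varphi$ is separable, since $\varphi'=\varphi_0\ne0$, and its roots form an $m$-dimensional $\mathbb F_q$-space $W$. There $B$ becomes the algebra of functions on $W^n$, permuted by $G_n$. The coinvariants of a permutation module have dimension equal to the number of orbits, and as in Lemma 1 the orbits of $G_n$ on $W^n=\mathrm{Hom}_{\mathbb F_q}(\mathbb F_q^n,W)$ correspond to the subspaces of $W$ of dimension $\le n$. So $B_{G_n}$ has generic rank $\nu$. The kernel of $D^\nu\to B_{G_n}$ is then a submodule of rank $0$ in a free module over a domain, hence $0$, and $B_{G_n}$ is free of rank $\nu$. Base change along $D\to R$ gives the claim for all $(B_R)_{G_n}$.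

*Invariants.* We extend the duality of Step 7 to $B$. Let $\varepsilon:B\to D$ be the coefficient of $\prod x_i^{q^m-1}$ in the reduced form, a $D$-linear map of degree $-n(q^m-1)$. For $\sigma\in G_n$ the map $\varepsilon\circ\sigma$ is $D$-linear of the same degree. It kills every reduced monomial other than the top one, since the value would have negative degree. On the top monomial its value has degree $0$, so it is a constant and is determined modulo $D^+$. There it is the value in $Q(n)$, which is $1$ by Step 7. Hence $\varepsilon\circ\sigma=\varepsilon$.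

Consider the pairing $\varepsilon(fg)$. Its Gram matrix on reduced monomials has entries $\varepsilon(x^ax^{a'})$ of degree $|a|+|a'|-n(q^m-1)$. The reduced monomials have total degree sum $q^{mn}\cdot n(q^m-1)/2$, so the determinant is homogeneous of degree
$$2\cdot q^{mn}\,\frac{n(q^m-1)}2-q^{mn}\,n(q^m-1)=0 .$$
It is thus a constant, and it is nonzero because the pairing modulo $D^+$ is the perfect pairing on $Q(n)$. So the pairing is perfect over $D$, and after base change it is perfect and $G_n$-invariant over every $R$. As in Step 7, $g\in B_R$ is invariant if and only if the functional $f\mapsto\varepsilon(fg)$ kills all $\sigma f-f$. Therefore $(B_R)^{G_n}\cong\mathrm{Hom}_R\big((B_R)_{G_n},R\big)$. Since $(B_R)_{G_n}$ is free of rank $\nu$ and compatible with base change, so is $(B_R)^{G_n}$. $\square$
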